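
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Power-bounded operators on Hilbert space with null peripheral spectrum:\\ a counterexample to strong stability}


\begin{abstract}
Let $T$ be a power-bounded operator on a Hilbert space whose spectrum meets the unit circle in a set of measure zero. Suppose that $T$ has no nonzero invariant subspace on which it is invertible with power-bounded inverse. Must $T^n\to0$ strongly? We show that the answer is no. The counterexample is invertible, its spectrum is a null subset of the circle, none of its nonzero orbits tends to $0$, and the norms of its negative powers can be made to grow as slowly as we like. It is multiplication by the coordinate function on a subspace of $L^2$ of a singular Riesz product restricted to a null set; the subspace is dense and carries a larger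 norm. The norm is built from a family of projections that replaces the projection onto the past, which for a singular measure is the identity.
\end{abstract}

\section{Introduction}

Let $\mathbb T=\{z\in\mathbb C:|z|=1\}$ and let $m$ be arc-length measure on $\mathbb T$, normalized to mass $1$. A bounded operator $T$ is \emph{power-bounded} if $\sup_{n\ge0}\|T^n\|<\infty$, and $\{T^n:n\ge0\}$ (or $T$ itself) is \emph{strongly stable} if $\|T^nx\|\to0$ for every $x$. Subspaces are closed linear subspaces.

There is an obvious obstruction to strong stability. Call a nonzero subspace $K$ \emph{reversible} for $T$ if $TK=K$, $T|K$ is invertible, and $(T|K)^{-1}$ is power-bounded. If $K$ is reversible and $C=\sup_{n\ge0}\|(T|K)^{-n}\|$, then $\|x\|\le C\|T^nx\|$ for all $x\in K$ and $n\ge0$, so no nonzero orbit in $K$ tends to $0$. Thus a strongly stable operator has no reversible subspace. The following question, posed in \cite{APSS}, asks whether this is the only obstruction when the peripheral spectrum $\sigma(T)\cap\mathbb T$ is small.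

\begin{question}
Let $T$ be a power-bounded operator on a Hilbert space with $m(\sigma(T)\cap\mathbb T)=0$ and with no reversible subspace. Is $\{T^n:n\ge0\}$ strongly stable?
\end{question}

The spectral hypothesis cannot be dropped. The unilateral shift $S$ is an isometry, so it is not strongly stable, and $SK=K$ forces $K\subset\bigcap_nS^n\ell^2=\{0\}$; but its spectrum contains all of $\mathbb T$. On the other hand, the answer is yes for contractions, and it is yes for power-bounded operators if $\sigma(T)\cap\mathbb T$ is countable (Remarks \ref{rem:contr} and \ref{rem:count}). So one may well guess that the answer is yes. It is no.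

\begin{theorem}\label{thm:main}
Let $\omega:\mathbb N\to[0,\infty)$ be nondecreasing and unbounded. There are a compact set $E\subset\mathbb T$ with $m(E)=0$, a separable Hilbert space $H\ne\{0\}$ and an invertible operator $T$ on $H$ such that
\begin{enumerate}
\item[(1)] $\|T^n\|\le3$ for all $n\ge0$;
\item[(2)] $\sigma(T)\subset E$, so that $m(\sigma(T)\cap\mathbb T)=0$;
\item[(3)] $\inf_{n\ge0}\|T^nx\|>0$ for every $x\ne0$; in particular $\{T^n\}$ is not strongly stable;
\item[(4)] if $V$ is an invertible operator on a Hilbert space $G$ with $\sup_{n\in\mathbb Z}\|V^n\|<\infty$, and $Y:G\to H$ is bounded with $YV=TY$, then $Y=0$; in particular $T$ has no reversible subspace;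
\item[(5)] $\|T^{-n}\|^2\le2+\omega(n)$ for all $n\ge1$.
\end{enumerate}
\end{theorem}

The last clause of (4) follows from the first: if $K$ were reversible, take $V=T|K$ and let $Y$ be the inclusion $K\to H$. Items (1)--(4) answer the question in the negative. Item (5) says that the negative powers may grow arbitrarily slowly; they cannot be bounded, for otherwise $K=H$ would be reversible.

In Section \ref{sec:model} we work out a model with Lebesgue measure, in which (1), (3) and (4) hold and the negative powers grow moderately, but (2) fails. It shows what is needed for a singular measure: a substitute for the projection onto the past, described in Proposition \ref{prop:past}. Section \ref{sec:operator} deduces Theorem \ref{thm:main} from that proposition. Sections \ref{sec:riesz}--\ref{sec:key} prove the proposition for a Riesz product.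

\section{The Lebesgue model, and what must replace it}\label{sec:model}

For a Borel probability measure $\mu$ on $\mathbb T$ we write $\langle f,g\rangle=\int f\bar g\,d\mu$ and $\|\cdot\|$ for the inner product and norm of $L^2(\mu)$, $e_n(\zeta)=\zeta^n$ for $n\in\mathbb Z$, and $U$ for the unitary operator of multiplication by $\zeta$ on $L^2(\mu)$. If $F\subset\mathbb T$ is a Borel set, $L^2(F)$ is the space of $f\in L^2(\mu)$ that vanish a.e.\ off $F$; it reduces $U$.

\subsection{Intertwiners}

All our operators are restrictions of $U$ to a smaller space with a larger norm. For such operators, item (4) can be read off from the norm: it holds if the new norm is not dominated by $\|\cdot\|$ on any $L^2(F)$ with $\mu(F)>0$.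

\begin{lemma}\label{lem:inter}
Let $E\subset\mathbb T$ be a Borel set and let $H$ be a Hilbert space that is a linear subspace of $L^2(E)$ with continuous inclusion. Suppose that $UH\subset H$ and that $T=U|_H$ is bounded on $H$. If there are an invertible operator $V$ on a Hilbert space $G$ with $\sup_{n\in\mathbb Z}\|V^n\|<\infty$ and a nonzero bounded $Y:G\to H$ with $YV=TY$, then there are a Borel set $F\subset E$ with $\mu(F)>0$ and a constant $C$ such that $L^2(F)\subset H$ and $\|f\|_H\le C\|f\|$ for all $f\in L^2(F)$.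
\end{lemma}

\begin{proof}
By a theorem of Sz.-Nagy (1947), $V$ is similar to a unitary operator. We recall why: with a Banach limit $\mathrm{LIM}$ put $[x,y]=\mathrm{LIM}_n\langle V^nx,V^ny\rangle_G$. If $C_0=\sup_{n\in\mathbb Z}\|V^n\|$, then $C_0^{-1}\|x\|_G\le\|V^nx\|_G\le C_0\|x\|_G$, so $[\cdot,\cdot]$ is an inner product with an equivalent norm. It satisfies $[Vx,Vy]=[x,y]$ by the shift invariance of $\mathrm{LIM}$, and the invertible operator $V$ is unitary for it. Renorming $G$ in this way, we may assume that $V$ is unitary.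

Let $\iota:H\to L^2(E)$ be the inclusion, $Z=\iota Y\ne0$ and $U_E=U|_{L^2(E)}$. Then $ZV=U_EZ$. Multiplying by $U_E^*$ on the left and $V^*$ on the right gives $U_E^*Z=ZV^*$, that is, $Z^*U_E=VZ^*$. Hence $ZZ^*U_E=ZVZ^*=U_EZZ^*$. An operator that commutes with multiplication by $\zeta$ on $L^2(E)$ also commutes with its inverse and is therefore multiplication by a bounded function. So $ZZ^*$ is multiplication by some $\psi\in L^\infty(E,\mu)$, and $\psi\ge0$, $\psi\ne0$. Put $A=(ZZ^*)^{1/2}$, which is multiplication by $\sqrt\psi$. The polar decomposition $Z^*=WA$ has $W$ a partial isometry with initial space $\overline{\operatorname{ran}A}$. So $Z=AW^*$ and $\operatorname{ran}Z=A\,\overline{\operatorname{ran}A}=\operatorname{ran}A=\sqrt\psi\,L^2(E)$.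

Choose $\delta>0$ such that $F=\{\psi>\delta\}$ has $\mu(F)>0$. If $f\in L^2(F)$, then $f/\sqrt\psi\in L^2(F)$, so $f\in\operatorname{ran}Z\subset H$. Thus $L^2(F)\subset H$. The inclusion $L^2(F)\to H$ has closed graph, because convergence in $H$ implies convergence in $L^2(E)$; so it is bounded.
\end{proof}

\subsection{The model}

Let $\mu=m$ and $v_t=1+\max(-t,0)$ for $t\in\mathbb Z$, and let
\[
H_v=\Big\{f\in L^2(m):\ \|f\|_v^2=\sum_{t\in\mathbb Z}v_t|\hat f(t)|^2<\infty\Big\},\qquad T=U|_{H_v}.
\]
Since $T^{n}$ moves $\hat f(t)$ to position $t+n$ and $v$ is nonincreasing, $T$ is a contraction. Since $v_{t-n}\le v_t+n\le(1+n)v_t$ for $n\ge0$, $T$ is invertible and $\|T^{-n}\|^2\le1+n$. Since $\|T^nf\|_v\ge\|U^nf\|=\|f\|$, no nonzero orbit tends to $0$. Finally, if $m(F)>0$ then $\|\chi_Fe_t\|^2=m(F)$, but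
\[
\|\chi_Fe_t\|_v^2\ge v_t|\langle\chi_Fe_t,e_t\rangle|^2=v_t\,m(F)^2\to\infty\qquad(t\to-\infty)
\]
(the left side may be infinite). So there is no $C$ with $\|f\|_v\le C\|f\|$ on $L^2(F)$, and by Lemma \ref{lem:inter} no nonzero $Y$ as in item (4) exists. The spectral condition fails, however: for $\lambda\in\mathbb T$ the vector $x=\sum_{0\le t<L}\lambda^{-t}e_t$ has $\|x\|_v=\sqrt L$ and $\|(T-\lambda)x\|_v=\|\lambda^{1-L}e_L-\lambda e_0\|_v=\sqrt2$, so $\lambda\in\sigma(T)$.

To see what made this work, let $\Pi_J$ be the orthogonal projection of $L^2(m)$ onto $\overline{\operatorname{span}}\{e_t:t\le-J\}$, the ``past up to time $-J$''. Then $\|f\|_v^2=\|f\|^2+\sum_{J\ge1}\|\Pi_Jf\|^2$. Power-boundedness comes from $\|\Pi_JU^nf\|\le\|\Pi_Jf\|$ for $n\ge0$. The space is dense in $L^2(m)$ because each trigonometric polynomial is annihilated by $\Pi_J$ for large $J$; in particular $\Pi_J\to0$ strongly. The norm is unbounded on every $L^2(F)$ because $\Pi_Je_t=e_t$ for all $t\le-J$.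

\subsection{The substitute for the past}

To get item (2) we want $\mu$ to charge a set $E$ with $m(E)=0$, and we take $\mu$ singular. Then the past collapses: if $\mu\perp m$, the space $M_J=\overline{\operatorname{span}}\{e_t:t\le-J\}$ is all of $L^2(\mu)$, for every $J\in\mathbb Z$. Indeed, $U^{-1}M_J=M_{J+1}\subset M_J$. If there were a unit vector $w\in M_J\ominus M_{J+1}$, then $U^{-k}w\in M_{J+1}$ would be orthogonal to $w$ for $k\ge1$. So $\int\zeta^{-k}|w|^2\,d\mu=0$ for $k\ge1$, and by conjugation for $k\le-1$, which means that $|w|^2\,d\mu=dm$. This contradicts $\mu\perp m$. Hence all the $M_J$ coincide, and they contain every $e_t$. So the projection onto the past is the identity and does not tend to $0$. The core of this paper is that, for a suitable singular measure, other projections can do its work.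

\begin{proposition}\label{prop:past}
There are a Borel probability measure $\mu\perp m$ on $\mathbb T$ and orthogonal projections $\Pi_J$ $(J\ge1)$ on $L^2(\mu)$ such that
\begin{enumerate}
\item[(a)] $\Pi_J\to0$ strongly as $J\to\infty$;
\item[(b)] for all $J,K\ge1$ there is $t\in\mathbb Z$ with $\Pi_Je_{t+k}=e_{t+k}$ for $0\le k<K$;
\item[(c)] for every $\Lambda>0$ there is $J(\Lambda)$ such that for all $J\ge J(\Lambda)$, $f\in L^2(\mu)$ and $n\ge0$,
\[
\Lambda\|\Pi_JU^nf\|^2\le8\big(\|f\|^2+\Lambda\|\Pi_Jf\|^2\big).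
\]
\end{enumerate}
\end{proposition}

In the Lebesgue model the estimate in (c) holds with just $\Lambda\|\Pi_Jf\|^2$ on the right. The factor $8$ and the extra $\|f\|^2$ are harmless: they turn a contraction into a power-bounded operator. What matters is that the extra term is $\|f\|^2$ and not $\Lambda\|f\|^2$, since $\Lambda$ will be large.

\section{From the projections to the operator}\label{sec:operator}

In this section we deduce Theorem \ref{thm:main} from Proposition \ref{prop:past}. Let $\mu$ and $\Pi_J$ be as in the proposition. By regularity of $\mu$ there is a compact $E\subset\mathbb T$ with $m(E)=0$ and $\mu(E)>0$; we fix it.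

\subsection{The forms}

The first idea is to add to $\|f\|^2$ the terms $2^{-N}\Lambda_N\|\Pi_{J_N}f\|^2$ with $\Lambda_N=4^N$. Item (1) then follows from (c). But $U^{-1}$ may be unbounded: a vector with $\Pi_{J_N}f=0$ may be moved by $U^{-1}$ into the range of $\Pi_{J_N}$, at the cost of $2^N\|f\|^2$. We need $U^{-1}$ to be bounded, with slowly growing powers, both for item (5) and to locate the spectrum. So we average over orbit pieces of a large length $K_N$. Then $U^{-n}$ changes only $n$ of the $K_N$ terms of the average, and the cost drops to $2^Nn/K_N$ as long as $n\le K_N$.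

Replacing $\omega(n)$ by $\min(\omega(n),n)$ makes item (5) stronger and keeps $\omega$ nondecreasing and unbounded, so we assume $\omega(n)\le n$. For $N\ge1$ choose $r_N\in\mathbb N$ with $\omega(n)\ge2^{N+1}$ for $n\ge r_N$, and put
\[
\Lambda_N=4^N,\qquad K_N=4^Nr_N .
\]
Let $(f_i)_{i\ge1}$ be dense in $L^2(E)$. By (a) we can choose $J_N\ge J(\Lambda_N)$ such that
\begin{equation}\label{eq:JN}
\Lambda_N\|\Pi_{J_N}U^kf_i\|^2\le1\qquad(1\le i\le N,\ 0\le k<K_N),
\end{equation}
a finite set of conditions. Define
\[
R_N=\frac{\Lambda_N}{K_N}\sum_{k=0}^{K_N-1}U^{-k}\,\Pi_{J_N}U^k,\qquad\text{so that}\quad 0\le R_N\le\Lambda_NI,\quad \langle R_Nf,f\rangle=\frac{\Lambda_N}{K_N}\sum_{k=0}^{K_N-1}\|\Pi_{J_N}U^kf\|^2 .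
\]

\begin{lemma}\label{lem:forms}
For all $N\ge1$, $n\ge0$ and $f\in L^2(\mu)$:
\begin{enumerate}
\item[(i)] $\langle R_NU^nf,U^nf\rangle\le8\big(\|f\|^2+\langle R_Nf,f\rangle\big)$;
\item[(ii)] $\langle R_NU^{-n}f,U^{-n}f\rangle\le\langle R_Nf,f\rangle+\Lambda_N\min(1,n/K_N)\|f\|^2$;
\item[(iii)] $\langle R_Nf_i,f_i\rangle\le1$ for $1\le i\le N$;
\item[(iv)] for every Borel $F\subset E$ with $\mu(F)>0$ there is $0\ne h\in L^2(F)$ with $\langle R_Nh,h\rangle\ge\Lambda_N\,\mu(F)\|h\|^2$.
\end{enumerate}
\end{lemma}

\begin{proof}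
(i) Apply Proposition \ref{prop:past}(c) with $\Lambda=\Lambda_N$, $J=J_N$ to the vectors $U^kf$, $0\le k<K_N$, and average over $k$.

(ii) The left side is $\frac{\Lambda_N}{K_N}\sum_{k=0}^{K_N-1}\|\Pi_{J_N}U^{k-n}f\|^2$. The terms with $k\ge n$ are among those in the sum for $\langle R_Nf,f\rangle$. There are $\min(n,K_N)$ other terms, and each $\|\Pi_{J_N}U^{k-n}f\|^2$ is at most $\|f\|^2$.

(iii) This is the average of \eqref{eq:JN} over $k$.

(iv) By Proposition \ref{prop:past}(b) there is $t$ with $\Pi_{J_N}e_{t+k}=e_{t+k}$ for $0\le k<K_N$. Then $U^{-k}\Pi_{J_N}U^ke_t=e_t$ for these $k$, so $R_Ne_t=\Lambda_Ne_t$. As $R_N\ge0$ and $e_t$ is a unit eigenvector, $\langle R_Nh,h\rangle\ge\Lambda_N|\langle h,e_t\rangle|^2$ for every $h$. For $h=\chi_Fe_t$ we have $\langle h,e_t\rangle=\mu(F)=\|h\|^2$.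
\end{proof}

\subsection{The space and the operator}

Let
\[
H=\Big\{f\in L^2(E):\ \|f\|_H^2=\|f\|^2+\sum_{N\ge1}2^{-N}\langle R_Nf,f\rangle<\infty\Big\},\qquad T=U|_H .
\]
This is the domain, with the graph norm, of the map $f\mapsto(2^{-N/2}R_N^{1/2}f)_{N\ge1}$ from $L^2(E)$ to $\bigoplus_NL^2(\mu)$. The map is closed because its components are bounded. So $H$ is a Hilbert space, and it is separable, being isometric to a closed subspace of the separable space $L^2(E)\oplus\bigoplus_NL^2(\mu)$. The inclusion $\iota:H\to L^2(E)$ is continuous. By Lemma \ref{lem:forms}(iii), $\langle R_Nf_i,f_i\rangle\le1$ for all $N\ge i$, so each $f_i$ belongs to $H$. Hence $H$ is dense in $L^2(E)$, and $H\ne\{0\}$ because $\mu(E)>0$.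

\subsection{Proof of Theorem \ref{thm:main}}

\emph{Item} (1). By Lemma \ref{lem:forms}(i), for $f\in H$ and $n\ge0$,
\[
\|U^nf\|_H^2\le\|f\|^2+8\sum_{N\ge1}2^{-N}\big(\|f\|^2+\langle R_Nf,f\rangle\big)\le9\|f\|_H^2 .
\]
In particular $UH\subset H$, and $\|T^n\|\le3$.

\emph{Item} (5). By Lemma \ref{lem:forms}(ii), since $2^{-N}\Lambda_N=2^N$,
\[
\|U^{-n}f\|_H^2\le\|f\|_H^2+\|f\|^2\sum_{N\ge1}2^N\min(1,n/K_N)\qquad(f\in H,\ n\ge1).
\]
If $r_N\le n$ then $2^{N+1}\le\omega(n)$. So there are only finitely many such $N$. If there are any and $N_0$ is the largest, they contribute at most $\sum_{N\le N_0}2^N<2^{N_0+1}\le\omega(n)$; if there are none, they contribute $0$. The $N$ with $r_N>n$ contribute at most $\sum_{N:\,r_N>n}2^Nn/(4^Nr_N)\le\sum_N2^{-N}=1$. Hence $U^{-1}H\subset H$, $T$ is invertible, and $\|T^{-n}\|^2\le2+\omega(n)\le2+n$.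

\emph{Item} (2). By the bounds just proved $T$ and $T^{-1}$ have spectral radius at most $1$, so $\sigma(T)\subset\mathbb T$. Let $\lambda\in\mathbb T\setminus E$. Choose $\varphi\in C^\infty(\mathbb T)$ equal to $(\lambda-\zeta)^{-1}$ in a neighborhood of the compact set $E$. Since $\hat\varphi(n)=O(|n|^{-3})$ and $\|T^n\|=O(1+|n|^{1/2})$ for $n\in\mathbb Z$, the series $\Phi=\sum_{n\in\mathbb Z}\hat\varphi(n)T^n$ converges in operator norm on $H$. As $H\subset L^2(E)$ continuously and the Fourier series of $\varphi$ converges uniformly, $\Phi f=\varphi f$ for $f\in H$. Since $(\lambda-\zeta)\varphi=1$ on $E$, we get $(\lambda-T)\Phi=\Phi(\lambda-T)=I$. So $\lambda\notin\sigma(T)$.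

\emph{Item} (3). For $0\ne f\in H$ and $n\ge0$ we have $\|T^nf\|_H\ge\|U^nf\|=\|f\|>0$.

\emph{Item} (4). If there were a nonzero $Y$, Lemma \ref{lem:inter} would give $F\subset E$ with $\mu(F)>0$ and $C$ with $L^2(F)\subset H$ and $\|f\|_H\le C\|f\|$ on $L^2(F)$. By Lemma \ref{lem:forms}(iv) there is, for each $N$, some $0\ne h\in L^2(F)$ with
\[
C^2\|h\|^2\ge\|h\|_H^2\ge2^{-N}\langle R_Nh,h\rangle\ge2^{-N}\Lambda_N\,\mu(F)\|h\|^2=2^N\mu(F)\|h\|^2,
\]
which is impossible for large $N$. \qed

\section{The Riesz product}\label{sec:riesz}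

It remains to prove Proposition \ref{prop:past}. The measure is a Riesz product with coefficients of size about $a_j$, where $a_j\to0$, but so slowly that $\sum a_j^2=\infty$. Divergence makes the measure singular; $a_j\to0$ will make the passage from one scale to the next cheap, and this is what (c) needs.

\subsection{Notation}

For $j\ge1$ put $d_j=100^j$, $a_j=\dfrac1{2\sqrt j}$, $\alpha_j=\dfrac{a_j}{1+a_j^2}$ and
\[
p_j(z)=\frac{1+a_jz}{\sqrt{1+a_j^2}},\qquad w_j(z)=|p_j(z)|^2=1+\alpha_j(z+\bar z)>0\qquad(z\in\mathbb T).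
\]
Write $z_j=\zeta^{d_j}$, and for $b\ge0$
\[
s_b=\sum_{1\le j\le b}d_j,\qquad P_b=\prod_{1\le j\le b}p_j(z_j),\qquad s_0=0,\quad P_0=1 .
\]
Then $P_b$ is a polynomial in $\zeta$ of degree $s_b$ without zeros on $\mathbb T$, and $s_b<2d_b$ for $b\ge1$. Finally put $\ell_b=d_b/10$ for $b\ge1$, so that $\ell_b\in\mathbb N$ and
\begin{equation}\label{eq:sizes}
\ell_{b+1}=100\,\ell_b=10\,d_b,\qquad s_b<2d_b=\tfrac15\ell_{b+1}=\tfrac1{50}d_{b+1}\qquad(b\ge1).
\end{equation}

\subsection{The measure and its tails}

An integer has at most one representation $\sum_j\varepsilon_jd_j$ with finitely many nonzero $\varepsilon_j\in\{-1,0,1\}$: the difference of two distinct representations has coefficients in $\{-2,\dots,2\}$, and if its top index is $l$ its modulus is at least $d_l-2s_{l-1}>0$. Therefore in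
\begin{equation}\label{eq:expand}
\prod_{b<j\le l}w_j(z_j)=\sum_{\varepsilon}\Big(\prod_{b<j\le l}\alpha_j^{|\varepsilon_j|}\Big)\zeta^{\sum\varepsilon_jd_j}
\end{equation}
each frequency occurs once, and the constant term is $1$. So $\prod_{b<j\le l}w_j(z_j)\,dm$ is a probability measure. Passing from $l-1$ to $l$ adds only frequencies of modulus at least $d_l-s_{l-1}>d_l/2$, so each Fourier coefficient is eventually constant as $l\to\infty$, and the measures converge weak* to a probability measure $\nu_b$. Put $\mu=\nu_0$. Multiplying by continuous functions before taking the limit we get, for $0\le b<B$,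
\begin{equation}\label{eq:tails}
\mu=|P_b|^2\,\nu_b,\qquad\nu_b=\Big(\prod_{b<j\le B}w_j(z_j)\Big)\nu_B,\qquad\int\zeta^k\,d\nu_b=0\ \text{ if }d_{b+1}\nmid k .
\end{equation}
The last statement holds because $d_{b+1}$ divides $d_j$ for $j>b$.

\begin{lemma}\label{lem:sing}
$\mu\perp m$.
\end{lemma}

\begin{proof}
Put $S_b=\sum_{j\le b}\alpha_jz_j$ and $\sigma_b=\sum_{j\le b}\alpha_j^2$. Since $a_j\le\frac12$, $\alpha_j^2\ge\frac{16}{25}a_j^2=\frac4{25j}$, so $\sigma_b\to\infty$. We have $\int|S_b|^2dm=\sigma_b$. By \eqref{eq:expand}, $\int z_j\,d\mu=\alpha_j$ and $\int z_j\bar z_l\,d\mu=\alpha_j\alpha_l$ for $j\ne l$. So the functions $z_j-\alpha_j$ are pairwise orthogonal in $L^2(\mu)$ with squared norms $1-\alpha_j^2$, and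
\[
\int|S_b-\sigma_b|^2\,d\mu=\int\Big|\sum_{j\le b}\alpha_j(z_j-\alpha_j)\Big|^2d\mu=\sum_{j\le b}\alpha_j^2(1-\alpha_j^2)\le\sigma_b .
\]
Hence $S_b/\sigma_b\to0$ in $L^2(m)$ and $S_b/\sigma_b\to1$ in $L^2(\mu)$. Along a subsequence the first convergence holds $m$-a.e.\ and the second $\mu$-a.e., so $m$ and $\mu$ are carried by disjoint sets.
\end{proof}

\section{Past vectors at many scales}\label{sec:scales}

\subsection{The smallest case}

By \eqref{eq:tails} with $b=0$, the vectors $e_t$ are orthonormal in $L^2(\mu)$ as long as $t$ stays in a window of length $d_1=100$. Longer windows fail: $\langle e_{t+100},e_t\rangle=\alpha_1\ne0$. Divide by the first factor. Since $\mu=|p_1(z_1)|^2\nu_1$,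
\[
\Big\langle\frac{e_t}{p_1(z_1)},\frac{e_s}{p_1(z_1)}\Big\rangle=\int\zeta^{t-s}\,d\nu_1 ,
\]
and $\nu_1$ has frequencies only in $d_2\mathbb Z$. So the vectors $e_t/p_1(z_1)$ are orthonormal in windows of length $d_2=10^4$. They are still translates of each other under $U$, and the passage between the two systems has two terms:
\[
e_t=(1+a_1^2)^{-1/2}\Big(\frac{e_t}{p_1(z_1)}+a_1\frac{e_{t+d_1}}{p_1(z_1)}\Big).
\]
We do this at every scale: the vectors $e_t/P_b$ are orthonormal in windows of length $d_{b+1}$, as the $e_t$ are in $L^2(m)$. No single one of these systems is orthonormal over the whole past, so we cut the past into blocks, use on each block the system of the right scale, and pay when a block is translated into another one.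

\subsection{The systems}

For $b\ge0$ and $t\in\mathbb Z$ put $g_{b,t}=e_t/P_b$. Then $g_{0,t}=e_t$ and $U^ng_{b,t}=g_{b,t+n}$. By \eqref{eq:tails}, for $b\le b'$,
\begin{equation}\label{eq:ip}
\langle g_{b,t},g_{b',s}\rangle=\int\zeta^{t-s}\frac{P_{b'}}{P_b}\frac{d\mu}{|P_{b'}|^2}=\int\zeta^{t-s}\prod_{b<j\le b'}p_j(z_j)\,d\nu_{b'} .
\end{equation}
Expanding the product, we see that this is $0$ if none of the \emph{exponents}
\[
t-s+\sum_{b<j\le b'}\kappa_jd_j\qquad(\kappa_j\in\{0,1\})
\]
is divisible by $d_{b'+1}$. All intervals of times below are intervals of integers. For $b\ge1$ let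
\[
I_b=[-\ell_{b+1},-\ell_b),\qquad I_b'=[-3\ell_{b+1},-\ell_{b+1})\subset I_{b+1}.
\]
The blocks $I_b$ tile the past $t<-\ell_1$, and $I_b'$ is the part of the next block $I_{b+1}$ adjacent to $I_b$.

\begin{lemma}\label{lem:orth}
The following systems are orthonormal in $L^2(\mu)$:
\begin{enumerate}
\item[(i)] $\{g_{b,t}:t\in I\}$, for fixed $b\ge0$ and $I$ a half-open interval of length at most $d_{b+1}$;
\item[(ii)] $\{g_{b,t}:b\ge1,\ t\in I_b\}$;
\item[(iii)] $\{g_{c,t+d_c}:c\ge2,\ t\in I'_{c-1}\}$, where $I'_{c-1}=[-3\ell_c,-\ell_c)$.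
\end{enumerate}
\end{lemma}

The times $t+d_c$ in (iii) lie in $[0.7\,d_c,\,0.9\,d_c)$, in the future. These vectors will carry the errors made in passing from scale $c-1$ to scale $c$.

\begin{proof}
(i) For $b=b'$ the only exponent is $t-s$, and $0<|t-s|<d_{b+1}$ for $t\ne s$ in $I$. For $t=s$ the integral is $\nu_b(\mathbb T)=1$.

(ii) For equal scales use (i). Let $1\le b<b'$, $t\in I_b$, $s\in I_{b'}$. Then $t\ge-\ell_{b+1}\ge-\ell_{b'}>s$ and $t<0$, so $0<t-s<\ell_{b'+1}$, and by \eqref{eq:sizes} the exponents lie in $(0,\ell_{b'+1}+s_{b'})\subset(0,d_{b'+1})$.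

(iii) For equal scales use (i), since $2\ell_c<d_{c+1}$. Let $2\le c<c'$, $t\in I'_{c-1}$, $s\in I'_{c'-1}$. The exponents for $\langle g_{c,t+d_c},g_{c',s+d_{c'}}\rangle$ are $q+\kappa_{c'}d_{c'}-d_{c'}$ with
\[
q=t-s+d_c+\sum_{c<j<c'}\kappa_jd_j .
\]
Here $t-s>-3\ell_c+\ell_{c'}>0$, so $q>0$. Also $-s\le3\ell_{c'}$ and $t<0$, so $q<3\ell_{c'}+s_{c'-1}<d_{c'}$ by \eqref{eq:sizes}. So each exponent is $q\in(0,d_{c'})$ or $q-d_{c'}\in(-d_{c'},0)$, and is never divisible by $d_{c'+1}$.
\end{proof}

Since $g_{b,t}=p_{b+1}(z_{b+1})\,g_{b+1,t}$ we have $g_{b,t}=(1+a_{b+1}^2)^{-1/2}\big(g_{b+1,t}+a_{b+1}g_{b+1,t+d_{b+1}}\big)$, and hence the \emph{two-scale inequality}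
\begin{equation}\label{eq:two}
|\langle f,g_{b,t}\rangle|^2\le2|\langle f,g_{b+1,t}\rangle|^2+2a_{b+1}^2|\langle f,g_{b+1,t+d_{b+1}}\rangle|^2 .
\end{equation}

\subsection{The projections}

For $J\ge1$ let $\Pi_J$ be the orthogonal projection of $L^2(\mu)$ onto $\overline{\operatorname{span}}\{g_{b,t}:b\ge J,\ t\in I_b\}$. By Lemma \ref{lem:orth}(ii),
\begin{equation}\label{eq:Pi}
\|\Pi_Jf\|^2=\sum_{b\ge J}\sum_{t\in I_b}|\langle f,g_{b,t}\rangle|^2 .
\end{equation}

\begin{proof}[Proof of Proposition \ref{prop:past}(a)]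
Let $|s|\le\ell_J$, $b\ge J$ and $t\in I_b$. The exponents for $\langle e_s,g_{b,t}\rangle=\langle g_{0,s},g_{b,t}\rangle$ lie in $[s-t,\,s-t+s_b]$. Since $-t>\ell_b\ge|s|$, they are positive. They are at most $\ell_J+\ell_{b+1}+s_b<d_b+10d_b+2d_b<d_{b+1}$, so none is divisible by $d_{b+1}$. Hence $\Pi_Je_s=0$ for $|s|\le\ell_J$. Trigonometric polynomials are dense in $L^2(\mu)$ and $\|\Pi_J\|\le1$, so $\Pi_J\to0$ strongly.
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:past}(b)]
Let $b\ge J$ and $-\ell_{b+1}\le s<-\ell_b-s_b$. Since $P_b$ is a polynomial of degree $s_b$, $e_s=P_b\,g_{b,s}$ is a combination of the $g_{b,r}$ with $s\le r\le s+s_b$. These $r$ lie in $I_b$, so $\Pi_Je_s=e_s$. The interval of such $s$ has length $\ell_{b+1}-\ell_b-s_b\ge10d_b-d_b-2d_b=7d_b$. So if we choose $b\ge J$ with $7d_b\ge K$, then $t=-\ell_{b+1}$ has the required property.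
\end{proof}

\section{The key inequality}\label{sec:key}

Assertion (c) of Proposition \ref{prop:past} is contained in the following lemma. Indeed $a_j^2=1/(4j)$, so $\Lambda a_j^2\le1$ for all $j\ge J$ as soon as $J\ge\Lambda/4$.

\begin{lemma}\label{lem:key}
Let $J\ge1$ and $\Lambda>0$ be such that $\Lambda a_j^2\le1$ for all $j\ge J$. Then for all $f\in L^2(\mu)$ and $n\ge0$,
\[
\|\Pi_JU^nf\|^2\le7\|\Pi_Jf\|^2+\frac8\Lambda\|f\|^2 .
\]
\end{lemma}

By \eqref{eq:Pi} and $U^{-n}g_{b,t}=g_{b,t-n}$,
\begin{equation}\label{eq:shifted}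
\|\Pi_JU^nf\|^2=\sum_{b\ge J}\ \sum_{t\in I_b-n}|\langle f,g_{b,t}\rangle|^2 .
\end{equation}
So each block $I_b$ is pushed back by $n$ while its vectors keep the scale $b$, and we must compare with $\Pi_J$, which uses larger scales further back.

Take first a single block with $I_b-n\subset I_b'$. On $I_b'\subset I_{b+1}$ the projection $\Pi_J$ uses scale $b+1$. By \eqref{eq:two} and Lemma \ref{lem:orth}(i),
\[
\sum_{t\in I_b-n}|\langle f,g_{b,t}\rangle|^2\le2\sum_{t\in I_b'}|\langle f,g_{b+1,t}\rangle|^2+2a_{b+1}^2\sum_{t\in I_b'}|\langle f,g_{b+1,t+d_{b+1}}\rangle|^2\le2\|\Pi_Jf\|^2+\frac2\Lambda\|f\|^2 .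
\]
The second sum is not controlled by $\|\Pi_Jf\|^2$, since the times $t+d_{b+1}$ are in the future; it is paid for by $a_{b+1}^2\le1/\Lambda$. This is the mechanism. There are two further difficulties.

First, infinitely many blocks spill over at once, and the errors add up. This is why we need Lemma \ref{lem:orth}(iii): all the error vectors together are orthonormal, so the total error is still $(2/\Lambda)\|f\|^2$.

Second, a block $I_b$ with $\ell_{b+1}$ much smaller than $n$ is pushed across many scales, into the region of some scale $B>b$. Passing through the scales one by one would cost a factor $2$ each time. So we pass from $b$ to $B$ in one step, $g_{b,t}=g_{B,t}\prod_{b<j\le B}p_j(z_j)$. This expansion uses times up to $t+s_B$. The frequency $d_B=10\ell_B$ of the top factor is too long: for $n\approx2\ell_B$ it carries $t$ into the future. The other factors only move $t$ by at most $s_{B-1}<\ell_B/5$, and stay in the past. So we split off the top factor alone and pay for its second term with $a_B^2$; the remaining vectors are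 orthonormal and lie in the span of the past vectors of scale $B$, so they are handled by one orthogonal projection, without any loss.

\begin{proof}[Proof of Lemma \ref{lem:key}]
If $n<2\ell_J$ put $B=J-1$; otherwise let $B\ge J$ be such that $2\ell_B\le n<2\ell_{B+1}$. In all cases $n<2\ell_{B+1}$. We split the sum over $b$ in \eqref{eq:shifted}.

\medskip
\emph{Near blocks: $b\ge\max(B,J)$.} If $t\in I_b-n$, then $t<-\ell_b$ and $t\ge-\ell_{b+1}-n>-\ell_{b+1}-2\ell_{B+1}\ge-3\ell_{b+1}$, so $t\in I_b$ or $t\in I_b'$. The terms with $t\in I_b$ contribute at most $\|\Pi_Jf\|^2$ in total. For the terms with $t\in I_b'$ we use \eqref{eq:two}. Since $I_b'\subset I_{b+1}$, the first terms on the right of \eqref{eq:two} sum over all these $b$ and $t$ to at most $2\|\Pi_Jf\|^2$. Since $a_{b+1}^2\le1/\Lambda$, the second terms sum to at most $(2/\Lambda)\|f\|^2$ by Lemma \ref{lem:orth}(iii) (with $c=b+1$) and Bessel's inequality. So the near blocks contribute at most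
\begin{equation}\label{eq:near}
3\|\Pi_Jf\|^2+\frac2\Lambda\|f\|^2 .
\end{equation}

\medskip
\emph{Far blocks: $J\le b<B$.} These occur only if $n\ge2\ell_B$ and $B\ge2$. For $J\le b<B$ put $h_{b,t}=g_{b,t}/p_B(z_B)$. Then $g_{b,t}=(1+a_B^2)^{-1/2}(h_{b,t}+a_Bz_Bh_{b,t})$, so
\begin{equation}\label{eq:split}
|\langle f,g_{b,t}\rangle|^2\le2|\langle f,h_{b,t}\rangle|^2+2a_B^2|\langle f,z_Bh_{b,t}\rangle|^2 .
\end{equation}

\emph{Claim: $\{h_{b,t}:J\le b<B,\ t\in I_b-n\}$ is orthonormal.} As in \eqref{eq:ip}, for $b'\le b<B$,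
\[
\langle h_{b',t},h_{b,s}\rangle=\int\zeta^{t-s}\prod_{b'<j\le b}p_j(z_j)\,d\rho,\qquad\rho=\frac{\nu_b}{w_B(z_B)}=\Big(\prod_{b<j<B}w_j(z_j)\Big)\nu_B .
\]
The frequencies of the last product are multiples of $d_{b+1}$, and so are those of $\nu_B$. Hence $\int\zeta^k\,d\rho=0$ if $d_{b+1}\nmid k$. Moreover $\rho(\mathbb T)=1$: the product has constant term $1$, and its other frequencies are nonzero and at most $s_{B-1}<d_{B+1}$ in modulus, so they integrate to $0$ against $\nu_B$. If $b'=b$, the inner product is $1$ for $t=s$, and it is $0$ for $t\ne s$ because $0<|t-s|<\ell_{b+1}<d_{b+1}$. If $b'<b$, then $0<t-s<\ell_{b+1}$ as in the proof of Lemma \ref{lem:orth}(ii), because both blocks are shifted by the same $n$. The numbers $t-s+\sum_{b'<j\le b}\kappa_jd_j$ with $\kappa_j\in\{0,1\}$ lie in $(0,\ell_{b+1}+s_b)\subset(0,d_{b+1})$, and the inner product is $0$. This proves the claim.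

Since $|z_B|=1$, the vectors $z_Bh_{b,t}$ are orthonormal too. So the second terms in \eqref{eq:split} sum to at most $2a_B^2\|f\|^2\le(2/\Lambda)\|f\|^2$.

For the first terms, note that
\[
h_{b,t}=g_{B,t}\prod_{b<j<B}p_j(z_j)\in\operatorname{span}\{g_{B,s}:t\le s\le t+s_{B-1}\}.
\]
If $t\in I_b-n$ with $b<B$, then $t\ge-\ell_{b+1}-n\ge-\ell_B-n>-3\ell_{B+1}$, and by \eqref{eq:sizes}
\[
t+s_{B-1}<-n+s_{B-1}\le-2\ell_B+\tfrac15\ell_B<-\ell_B .
\]
So all these $h_{b,t}$ lie in the span $M$ of the $g_{B,s}$ with $-3\ell_{B+1}\le s<-\ell_B$, that is, $s\in I_B\cup I_B'$. These $g_{B,s}$ are orthonormal by Lemma \ref{lem:orth}(i), since $3\ell_{B+1}<d_{B+1}$. As the $h_{b,t}$ are orthonormal in $M$, their coefficients are controlled by the orthogonal projection $Q_M$ onto $M$: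
\[
\sum_{J\le b<B}\ \sum_{t\in I_b-n}|\langle f,h_{b,t}\rangle|^2\le\|Q_Mf\|^2=\sum_{s\in I_B}|\langle f,g_{B,s}\rangle|^2+\sum_{s\in I_B'}|\langle f,g_{B,s}\rangle|^2 .
\]
Apply \eqref{eq:two} to the sum over $I_B'\subset I_{B+1}$, as for the near blocks. The right side is at most
\[
\sum_{s\in I_B}|\langle f,g_{B,s}\rangle|^2+2\sum_{s\in I_B'}|\langle f,g_{B+1,s}\rangle|^2+2a_{B+1}^2\|f\|^2\le2\|\Pi_Jf\|^2+\frac2\Lambda\|f\|^2 .
\]
By \eqref{eq:split} the far blocks contribute at most $2\big(2\|\Pi_Jf\|^2+\frac2\Lambda\|f\|^2\big)+\frac2\Lambda\|f\|^2=4\|\Pi_Jf\|^2+\frac6\Lambda\|f\|^2$. Adding \eqref{eq:near} gives the lemma.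
\end{proof}

This proves Proposition \ref{prop:past}, and with it Theorem \ref{thm:main}.

\section{Complements}\label{sec:compl}

\begin{remark}[Intertwiners]
Let $T$ be the operator constructed in Section \ref{sec:operator} and let $U_E$ be the singular unitary operator of multiplication by $\zeta$ on $L^2(E)$. The inclusion $\iota:H\to L^2(E)$ is injective with dense range and $\iota T=U_E\iota$, so $T$ is a quasiaffine transform of $U_E$. In the other direction, by item (4), no nonzero bounded operator intertwines a unitary operator, or any invertible operator $V$ with $\sup_{n\in\mathbb Z}\|V^n\|<\infty$ on a Hilbert space, into $T$. In particular $T$ is not quasisimilar to any unitary operator.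
\end{remark}

\begin{remark}[Contractions]\label{rem:contr}
The answer to the question is yes if $T$ is similar to a contraction, say $T=S^{-1}CS$. If $C$ had a nonzero reducing subspace on which it is unitary, its image under $S^{-1}$ would be reversible for $T$. So $C$ is completely non-unitary. Since $m(\sigma(C)\cap\mathbb T)=0$, $C$ is of class $C_{00}$ by \cite[Prop.\ II.6.7]{SNF}; in particular $C^n\to0$ strongly, and so $T^n\to0$ strongly. It follows that the operator of Theorem \ref{thm:main} is power-bounded but not similar to a contraction.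
\end{remark}

\begin{remark}[Countable peripheral spectrum]\label{rem:count}
The answer is also yes if $\sigma(T)\cap\mathbb T$ is countable. By the Arendt--Batty--Lyubich--V\~u theorem, if such a power-bounded $T$ is not strongly stable, then $T^*$ has a unimodular eigenvalue; write $T^*y=\bar\lambda y$ with $y\ne0$ and $|\lambda|=1$. Then $y\perp\operatorname{ran}(T-\lambda)$. By the mean ergodic theorem in reflexive spaces, applied to $\bar\lambda T$, the whole space is the direct sum of $\ker(T-\lambda)$ and $\overline{\operatorname{ran}}(T-\lambda)$. So $K=\ker(T-\lambda)\ne\{0\}$, and $K$ is reversible because $T|K=\lambda I$. By Theorem \ref{thm:main}, ``countable'' cannot be relaxed to ``of measure zero''.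
\end{remark}

\begin{thebibliography}{9}
\bibitem{APSS} \emph{Almost periodic and strongly stable semigroups of operators}, \texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp38/bcp38125.pdf}.

\bibitem{SNF} Sz.-Nagy and Foia\c{s}, \emph{Harmonic Analysis of Operators on Hilbert Space}.
\end{thebibliography}

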